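\title{Strong R-positivity of the contact process modulo translations}

\begin{abstract}
We consider the contact process on $\mathbb Z^d$ as a process of finite nonempty sets, identified up to translation. Its substochastic semigroup is R-positive if a Doob transform turns it into a positive recurrent Markov chain, and strongly R-positive if the return times of that chain have an exponential moment. We answer the question whether strong R-positivity holds for every noncritical infection rate. For $d=1$ and $\lambda>\lambda_c$ the semigroup is not even R-positive. In all other cases with $\lambda\neq\lambda_c$ it is strongly R-positive. The negative result rests on a disjoint occurrence inequality that separates the two edges of the process, and on an exponential tilt of the law of one edge. The positive results follow from a criterion on excursions away from a finite set, verified by a branching decomposition for $\lambda<\lambda_c$ and by a Lyapunov function built from extinction probabilities in tubes for $\lambda>\lambda_c$, $d\ge2$.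
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{R-positivity}

Let $S$ be a countable set and let $(X_t)_{t\ge0}$ be an irreducible, non-explosive continuous-time Markov chain on $S$ with transition semigroup $(P_t)_{t\ge0}$. We write $\mathbf P_x$ and $\mathbf E_x$ for its law and expectation when $X_0=x$. Let $J_1:=\inf\{t>0:X_t\ne X_0\}$ be the first jump time and $\sigma_x:=\inf\{t>J_1:X_t=x\}$. The chain, or $(P_t)$, is \emph{positive recurrent} if $\mathbf E_x[\sigma_x]<\infty$, and \emph{strongly positive recurrent} if $\mathbf E_x[e^{\varepsilon\sigma_x}]<\infty$ for some $\varepsilon>0$. Neither property depends on the choice of $x\in S$.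

\begin{definition}\label{def:Rpos}
Let $(A_t)_{t\ge0}$ be a semigroup of nonnegative matrices indexed by $S$, so that $A_{s+t}=A_sA_t$. We write $A_t\sim P_t$ if $(P_t)$ is the transition semigroup of an irreducible non-explosive chain on $S$ and there are $r\in\mathbb R$ and $h:S\to(0,\infty)$ with
\begin{equation}\label{eq:doob}
P_t(x,y)=e^{-rt}h(x)^{-1}A_t(x,y)h(y)\qquad(t\ge0,\ x,y\in S).
\end{equation}
The semigroup $(A_t)$ is \emph{R-positive} if $A_t\sim P_t$ for some positive recurrent $(P_t)$, and \emph{strongly R-positive} if $A_t\sim P_t$ for some strongly positive recurrent $(P_t)$.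
\end{definition}

To see what the definition measures, let $(P_t)$ in \eqref{eq:doob} be positive recurrent with invariant law $\nu$. Then $P_t(x,y)\to\nu(y)>0$, that is,
\begin{equation}\label{eq:asymp}
e^{-rt}A_t(x,y)\longrightarrow h(x)\,\nu(y)/h(y)>0\qquad(t\to\infty).
\end{equation}
So all entries of $A_t$ behave like $e^{rt}$ times a constant, without a polynomial correction. If $(A_t)$ describes a process that can be killed, then \eqref{eq:asymp} gives $A_s(x,y)A_{t-s}(y,x')/A_t(x,x')\to P_s(x,y)$ as $t\to\infty$: the chain $X$ is the process conditioned to be alive and at a given state $x'$ in the far future. R-positivity says that the conditioned process keeps returning, in finite mean time, to every state, and strong R-positivity says that long excursions are exponentially unlikely.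

On a finite set with at least two points nothing can go wrong. If $A_t=e^{tG}$, where $G$ is irreducible with nonnegative off-diagonal entries, the Perron--Frobenius theorem gives $h>0$ and $r$ with $Gh=rh$, and the finite chain \eqref{eq:doob} has return times with exponential moments. On an infinite set the conditioned process may prefer to drift away; Section~\ref{sec:toy} contains an example.

\subsection{The contact process modulo translations}

Fix $d\ge1$ and $\lambda>0$. The contact process $(\eta_t)_{t\ge0}$ on $\mathbb Z^d$ is a Markov process on finite subsets of $\mathbb Z^d$, the sets of infected sites. Each infected site recovers at rate $1$ and infects each of its $2d$ nearest neighbors at rate $\lambda$. We write $\mathbb P^\xi$ and $\mathbb E^\xi$ when $\eta_0=\xi$. There is a critical value $\lambda_c=\lambda_c(\mathbb Z^d)\in(0,\infty)$ such that the process started from one infected site survives with positive probability if $\lambda>\lambda_c$ and dies out almost surely if $\lambda<\lambda_c$.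

The semigroup $\mathbb P^\xi(\eta_t=\zeta)$ on nonempty finite sets is never R-positive, for a trivial reason: by \eqref{eq:asymp}, $\nu(\xi)=\lim_t e^{-rt}\mathbb P^\xi(\eta_t=\xi)$ would be a translation invariant probability on a set all of whose translation orbits are infinite. One therefore forgets the position of the infection and keeps its shape. Let $S$ be the set of nonempty finite subsets of $\mathbb Z^d$ modulo translations, write $[\eta]$ for the class of $\eta$, and set
\[
A_t(x,y):=\mathbb P^{\eta}\big(\eta_t\ne\emptyset,\ [\eta_t]=y\big)\qquad(x,y\in S),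
\]
where $\eta$ is any representative of $x$; by translation invariance the choice does not matter. The substochastic semigroup $(A_t)_{t\ge0}$ is the \emph{contact process modulo translations}. It is R-positive for all $\lambda<\lambda_c$ by a result of Sturm and Swart \cite{SS}. The following problem is posed in \cite{Talk}: \emph{is the contact process modulo translations strongly R-positive for all $\lambda\ne\lambda_c$?} The answer depends on the dimension.

\begin{theorem}\label{thm:neg}
Let $d=1$ and $\lambda>\lambda_c$. Then $(A_t)$ is not R-positive; in particular it is not strongly R-positive.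
\end{theorem}

\begin{theorem}\label{thm:pos}
The semigroup $(A_t)$ is strongly R-positive
\begin{enumerate}
\item[(a)] for all $d\ge1$ and $\lambda<\lambda_c$;
\item[(b)] for all $d\ge2$ and $\lambda>\lambda_c$.
\end{enumerate}
\end{theorem}

Thus the answer is no for $d=1$ and yes for every $d\ge2$. We make no statement about $\lambda=\lambda_c$.

\subsection{The cost of staying wide}

The following heuristic explains the three cases and the plan of the paper. The probability of going from a singleton to a singleton in time $t$ decays like $e^{\rho t}$ for some $\rho\le0$. Proposition~\ref{prop:crit} shows that strong R-positivity holds as soon as there is a finite set $F\subset S$ such that an excursion of length $t$ away from $F$ costs $e^{(\rho-\delta)t}$ with $\delta>0$. We always take for $F$ the shapes of diameter less than some $R$. The question is then whether staying wide is strictly more expensive, per unit of time, than staying narrow.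

For $\lambda<\lambda_c$ a wide set contains two distant lines of descent. Each must survive, so the cost is about $e^{2\rho t}$, and $2\rho<\rho$. This is Section~\ref{sec:sub}.

For $\lambda>\lambda_c$ one would guess that the answer is again yes, because a large set dies out, or shrinks to a singleton, only with a very small probability. But this is a price that is paid once, and the function $h$ in \eqref{eq:doob} absorbs it. What counts is the price per unit of time of preventing a large set from growing further. Growth takes place at the boundary. For $d\ge2$ a set with many points meets many parallel tubes in at least one of two coordinate directions, it can grow at the front end in each of them, and the price per unit of time tends to infinity with the number of points. This is Section~\ref{sec:super}. For $d=1$ the set has two edges, whatever its width, and the interior survives almost for free. Holding a wide set costs the same as holding a narrow one, and nothing pulls the width back. This is Section~\ref{sec:neg}; the mechanism is visible in a model that can be solved by hand, with which we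 begin.

\section{A model case: a random interval}\label{sec:toy}

Let $\lambda>1$. Let $r_t$ be a random walk on $\mathbb Z$ that jumps by $+1$ at rate $\lambda$ and by $-1$ at rate $1$, and let $l_t$ be an independent walk with the two rates interchanged. Consider the interval $\{l_t,\dots,r_t\}$, killed at the first time that $l_t>r_t$. This is a caricature of the one-dimensional contact process in which recoveries occur only at the edges. Modulo translations the state is the width $n\in\{1,2,\dots\}$, which jumps to $n+1$ at rate $2\lambda$ and to $n-1$ at rate $2$ and is killed at $0$. Let $(A'_t)$ be its semigroup on $\{1,2,\dots\}$. We show in three steps that $(A'_t)$ is not R-positive.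

\emph{Tilting one edge.} Let $r_0=0$, $p_t(k)=\mathbb P(r_t=k)$, and put $\theta=\frac12\log\lambda$, $\psi=-(\sqrt\lambda-1)^2$, $\pi_t(k)=e^{-\psi t-\theta k}p_t(k)$. For real $\varphi$,
\[
\sum_k\pi_t(k)e^{\mathrm i\varphi k}=\exp\big[t(\lambda e^{-\theta+\mathrm i\varphi}+e^{\theta-\mathrm i\varphi}-\lambda-1-\psi)\big]=\exp\big[-2\sqrt\lambda\,t\,(1-\cos\varphi)\big].
\]
So $\pi_t$ is the law of a symmetric walk, and $\pi_t(0)=\frac1{2\pi}\int_{-\pi}^{\pi}e^{-2\sqrt\lambda t(1-\cos\varphi)}\,d\varphi$ tends to $0$, but not faster than $t^{-1/2}$ because $1-\cos\varphi\le\varphi^2/2$. Since $e^{\psi t}\pi_t(0)\le\mathbb P(r_t\le0)\le\mathbb E\,e^{-\theta r_t}=e^{\psi t}$, the number $\psi$ is the exponential cost of holding one edge back.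

\emph{Separating the edges.} Start from $l_0=r_0=0$. If the interval is alive and equal to $\{k\}$ at time $t$, then $r_t=k$ and $l_t=k$. By independence and reflection,
\[
e^{-2\psi t}A'_t(1,1)\le e^{-2\psi t}\sum_kp_t(k)p_t(-k)=\sum_k\pi_t(k)\pi_t(-k)=\pi_{2t}(0)\longrightarrow0 .
\]

\emph{The rate is at least $2\psi$.} Suppose \eqref{eq:doob} holds for $(A'_t)$. Then $A'_th=e^{rt}h$, and decomposing at the first jump (the computation is written out in the proof of Proposition~\ref{prop:crit}) gives $2\lambda h(n+1)+2h(n-1)=(2\lambda+2+r)h(n)$ for $n\ge1$, with $h(0)=0$. The sequence $g(n)=\lambda^{n/2}h(n)$ satisfies $g(n+1)-2g(n)+g(n-1)=(c-2)g(n)$ with $c=(2\lambda+2+r)/(2\sqrt\lambda)$. If $c<2$, then $g$ is concave and positive on $n\ge1$, hence nondecreasing; its second differences are then at most $(c-2)g(1)<0$, which forces $g$ to become negative. So $c\ge2$, which is the inequality $r\ge2\psi$.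

Together, $e^{-rt}A'_t(1,1)\le e^{-2\psi t}A'_t(1,1)\to0$, and this contradicts \eqref{eq:asymp}.

The proof of Theorem~\ref{thm:neg} has the same three steps, and each needs a substitute. The edges of the contact process are not independent; a disjoint occurrence inequality (Lemma~\ref{lem:BK}) takes the place of independence. There is no explicit eigenvalue equation; the bound $r\ge2\psi$ comes from the long survival of the process on a finite interval (Lemma~\ref{lem:rho2psi}). The edge is not a random walk; only a convolution inequality survives, so that $\theta$ has to be found by a separation argument (Lemma~\ref{lem:tilt}) and the statement $\pi_{2t}(0)\to0$ has to be replaced.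

\section{Tools}\label{sec:tools}

\subsection{Graphical representation and speed bounds}

Put rate-$1$ Poisson processes of \emph{recovery marks} at the sites of $\mathbb Z^d$ and rate-$\lambda$ Poisson processes of \emph{arrows} $v\to v'$ at the ordered pairs of neighbors, all independent. An \emph{open path} is a right-continuous path with finitely many jumps that moves up in time, meets no recovery mark and jumps only along arrows. We write $(v,s)\to(z,t)$ if there is an open path between these points, and $p_t(v,z)=\mathbb P((v,0)\to(z,t))$. For $\xi\subset\mathbb Z^d$ let $\eta^\xi_t$ be the set of $z$ with $(v,0)\to(z,t)$ for some $v\in\xi$. For finite $\xi$ this is the contact process started from $\xi$. It is \emph{additive}, $\eta^{\xi\cup\xi'}_t=\eta^\xi_t\cup\eta^{\xi'}_t$, hence monotone in $\xi$. Almost surely all marks occur at distinct times and none occurs at a time fixed in advance. Marks in disjoint regions of space-time are independent.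

We write $|\cdot|$ for the $\ell^1$-norm of a site and for the cardinality of a set, and $\operatorname{diam}$ for the $\ell^1$-diameter, with $\operatorname{diam}\emptyset=0$. Intervals in a spatial coordinate denote sets of integers. For $x\in S$, the symbols $\mathbb P^x,\mathbb E^x$ mean $\mathbb P^\xi,\mathbb E^\xi$ for any representative $\xi$ of $x$ and are applied to translation invariant quantities.

For $t>0$ and nonempty finite $\xi,\zeta$ we have
\begin{equation}\label{eq:positive}
\mathbb P^\xi(\eta_t=\zeta)>0 .
\end{equation}
Indeed, take a finite connected set containing $\xi\cup\zeta$. With positive probability the only marks at or from its sites are, during $[0,t/2]$, arrows that infect the whole set, and, during $[t/2,t]$, recoveries at its sites outside $\zeta$.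

\begin{lemma}[Speed bounds]\label{lem:speed}
Let $\bar\eta_t\supset\eta^{\{0\}}_t$ be the set of sites reached from $(0,0)$ up to time $t$ when recovery marks are ignored, let $Y_t=\sum_{v\in\bar\eta_t}e^{|v|}$ and $K=2d\lambda e$. Then $\bar\eta_t$ is almost surely finite, and
\begin{enumerate}
\item[(a)] $\mathbb E\,Y_t\le e^{Kt}$ and $C_2:=\mathbb E\,Y_1^2<\infty$;
\item[(b)] the probability that some open path from $(0,0)$ reaches distance $>D$ from $0$ by time $t$ is at most $e^{Kt-D}$;
\item[(c)] $\sum_zp_t(v,z)e^{|z|}\le e^{|v|+Kt}$.
\end{enumerate}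
\end{lemma}

\begin{proof}
Each $v\in\bar\eta$ causes jumps of $Y$ of size $\Delta\le e\,e^{|v|}\le eY$ at total rate at most $2d\lambda$. Summing over $v$, the generator applied to $Y$ is at most $KY$. The jumps of $Y^2$ are $2Y\Delta+\Delta^2\le(2+e)Y\Delta$, so the generator applied to $Y^2$ is at most $(2+e)KY^2$. Let $\tau_n$ be the first time that $|\bar\eta|=n$. Up to $\tau_n$ the process $Y$ is bounded, so $\mathbb E\,Y_{t\wedge\tau_n}\le1+K\int_0^t\mathbb E\,Y_{s\wedge\tau_n}\,ds$, and Gronwall's lemma gives $\mathbb E\,Y_{t\wedge\tau_n}\le e^{Kt}$; likewise $\mathbb E\,Y^2_{1\wedge\tau_n}\le e^{(2+e)K}$. Since $Y\ge|\bar\eta|$, we get $\mathbb P(\tau_n\le t)\le e^{Kt}/n\to0$, so $\bar\eta_t$ is finite, and (a) follows from Fatou's lemma. On the event in (b) we have $Y_t>e^D$; apply Markov's inequality. For (c) use $|z|\le|v|+|z-v|$, translation invariance and $\sum_zp_t(0,z)e^{|z|}\le\mathbb E\,Y_t$.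
\end{proof}

By additivity only finitely many sites are reached from a finite set in finite time. In particular $[\eta_t]$ is a non-explosive Markov chain on $S\cup\{\emptyset\}$.

\subsection{The decay rate}

Fekete's lemma states that a function $\varphi:[0,\infty)\to\mathbb R$ that is bounded on compact sets and superadditive, $\varphi(s+t)\ge\varphi(s)+\varphi(t)$, satisfies $\varphi(t)/t\to\sup_{t>0}\varphi(t)/t$. Let $x_0\in S$ be the class of singletons. We have $A_{s+t}(x_0,x_0)\ge A_s(x_0,x_0)A_t(x_0,x_0)$ and $e^{-(1+2d\lambda)t}\le A_t(x_0,x_0)\le1$, the lower bound being the probability of no jump. Hence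
\begin{equation}\label{eq:rho}
\rho:=\lim_{t\to\infty}\tfrac1t\log A_t(x_0,x_0)=\sup_{t>0}\tfrac1t\log A_t(x_0,x_0)\in(-\infty,0],\qquad A_t(x_0,x_0)\le e^{\rho t}.
\end{equation}
By \eqref{eq:asymp}, if $(A_t)$ is R-positive then the constant $r$ in \eqref{eq:doob} equals $\rho$.

\subsection{Results that we quote}

We use three results on the contact process.
\begin{description}
\item[(F1)] \cite{DL,DS} Let $d=1$, $\lambda>\lambda_c$, and let $\tau_n$ be the extinction time of the contact process on $\{1,\dots,n\}$ started from all sites infected. There is $c>0$ with $\mathbb P(\tau_n>e^{cn})\to1$ as $n\to\infty$.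
\item[(F2)] \cite{BG91} If $\lambda<\lambda_c$, then $\mathbb P^{\{0\}}(\eta_t\ne\emptyset)\le Ce^{-ct}$ for some $C,c>0$.
\item[(F3)] (Block construction of \cite{BG90}, in the form of \cite[Part I, Sect.~2]{Lig}.) Let $\lambda>\lambda_c$. For every $\varepsilon>0$ there are integers $0\le n_0<a$ and $b>0$ such that for every $(v,s)\in[-a,a]^d\times[0,b]$, with probability at least $1-\varepsilon$ there is $(v',s')\in\big([a,3a]\times[-a,a]^{d-1}\big)\times[5b,6b]$ such that every point of $(v'+[-n_0,n_0]^d)\times\{s'\}$ is reached from $(v+[-n_0,n_0]^d)\times\{s\}$ by an open path inside $[-5a,5a]^d\times[0,6b]$.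
\end{description}
Fact (F1) is used only for Theorem~\ref{thm:neg}, (F2) only for Theorem~\ref{thm:pos}(a), and (F3) only for Theorem~\ref{thm:pos}(b). The R-positivity result of \cite{SS} is not used. We also need two correlation inequalities.
\begin{description}
\item[(BK)] (van den Berg--Kesten \cite{BK}.) Consider finitely many independent variables with values ``open'' and ``closed''. For events $\mathcal A,\mathcal B$ let $\mathcal A\circ\mathcal B$ be the set of configurations $\omega$ for which there are disjoint sets $I,J$ of variables such that every $\omega'$ that agrees with $\omega$ on $I$ lies in $\mathcal A$, and every $\omega'$ that agrees with $\omega$ on $J$ lies in $\mathcal B$. If $\mathcal A,\mathcal B$ are both increasing or both decreasing, then $\mathbb P(\mathcal A\circ\mathcal B)\le\mathbb P(\mathcal A)\mathbb P(\mathcal B)$.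
\item[(AD)] (Ahlswede--Daykin four functions theorem.) Let $E$ be finite and let $f_1,\dots,f_4\ge0$ be functions on the subsets of $E$ with $f_1(\omega)f_2(\omega')\le f_3(\omega\cup\omega')f_4(\omega\cap\omega')$ for all $\omega,\omega'$. Then $\big(\sum f_1\big)\big(\sum f_2\big)\le\big(\sum f_3\big)\big(\sum f_4\big)$.
\end{description}
Finally, three textbook facts. (M1) An irreducible stochastic matrix $p$ on a countable set either is positive recurrent, and then has a unique invariant probability, or satisfies $p^n(x,y)\to0$ for all $x,y$. (M2) If $p$ is irreducible and recurrent, every finite function $\varphi\ge0$ with $p\varphi=\varphi$ is constant. (M3) A finite matrix $\Phi$ with positive entries has an eigenvalue $\beta>0$, its Perron root, with a positive eigenvector; $\beta^{-i}\Phi^i$ converges to a matrix with positive entries, and $\beta$ depends continuously on $\Phi$.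

\subsection{Disjoint occurrence}

For $d=1$ let $r_t:=\sup\eta_t^{(-\infty,0]}$ be the right edge of the process started from a half-line, and put
\[
q_t(k):=\mathbb P(r_t\le k),\qquad a_t(k):=\mathbb P\big(\eta^{\{0\}}_t=\{k\}\big)\qquad(k\in\mathbb Z).
\]
If $\eta_t^{\{0\}}=\{k\}$, an open path $\gamma$ joins $(0,0)$ to $(k,t)$. In one dimension a path from the left half-line that ends to the right of $k$ must cross $\gamma$, and so would produce a second point of $\eta_t^{\{0\}}$. Hence $r_t\le k$, and the reason lies entirely to the right of $\gamma$. The mirror statement has its reason to the left of $\gamma$. This is part (i) below. Part (ii) says that two lines of descent that never meet cost at least as much as two independent ones.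

\begin{lemma}\label{lem:BK}
\begin{enumerate}
\item[(i)] Let $d=1$. Then $a_t(k)\le q_t(k)\,q_t(-k)$ for all $t\ge0$ and $k\in\mathbb Z$.
\item[(ii)] Let $d\ge1$. The probability that there are open paths from $(v,0)$ to $(z,t)$ and from $(v',0)$ to $(z',t)$ that are never at the same site at the same time is at most $p_t(v,z)\,p_t(v',z')$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $t=0$ both statements are read off from the definitions. Let $t>0$.

\emph{Discretization.} Fix a finite box $\Lambda$ and use only recoveries at sites of $\Lambda$ and arrows between sites of $\Lambda$; this gives finitely many types $b$ of marks. Split $[0,t]$ into $N$ equal intervals $\Delta_i$. For each $b$ and $i$ fix a time $\tau_{b,i}$ in the interior of $\Delta_i$, all these times distinct. Put a mark of type $b$ at time $\tau_{b,i}$ if and only if the Poisson process of type $b$ has a point in $\Delta_i$. This is governed by finitely many independent variables indexed by $(b,i)$; we call a variable \emph{open} if it is a present arrow or an absent recovery, and \emph{closed} otherwise. A path \emph{uses} the variable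 $(b,i)$ if $b$ is an arrow along which it jumps at time $\tau_{b,i}$, or if $b$ is the recovery at the site where it sits at time $\tau_{b,i}$. It is open if and only if all variables that it uses are open.

If $c$ is the total rate of marks in $\Lambda$, the probability that some $\Delta_i$ contains two or more Poisson marks is at most $N(ct/N)^2\to0$. Outside this event the true and the discretized marks are in a bijection that preserves order and type, so the existence of open paths with given endpoints, and of pairs of such paths that never meet, is the same in both pictures. It therefore suffices to prove the inequalities in the discretized system, to let $N\to\infty$, and then to let $\Lambda\uparrow\mathbb Z^d$. In the last limit an event asserting the existence of paths is the increasing union of its versions in $\Lambda$, because every path stays in a finite box, and $\eta_t^{\{0\}}$ is determined by the marks in $\Lambda$ for all large $\Lambda$ by Lemma~\ref{lem:speed}.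

(ii) Two paths that never meet use disjoint sets $I,J$ of open variables: a common arrow would put both at its head, and a common recovery variable would put both at its site. Each path stays open in any configuration that agrees with $\omega$ on the variables it uses. Apply (BK) to the increasing events $\{(v,0)\to(z,t)\}$ and $\{(v',0)\to(z',t)\}$.

(i) Let $\mathcal A$ be the event that there is no open path from $(\Lambda\cap(-\infty,0])\times\{0\}$ to $(\Lambda\cap(k,\infty))\times\{t\}$, and $\mathcal B$ the event that there is none from $(\Lambda\cap[0,\infty))\times\{0\}$ to $(\Lambda\cap(-\infty,k))\times\{t\}$. Both are decreasing. Let $\omega$ be a configuration with $\eta^{\{0\}}_t=\{k\}$ and $\gamma$ an $\omega$-open path from $(0,0)$ to $(k,t)$. Say that a variable with time $\tau$ lies to the right of $\gamma$ if it is a recovery at a site $>\gamma(\tau)$ or an arrow with head $>\gamma(\tau)$, and to the left if the same holds with $<$. Let $I$ and $J$ be the sets of $\omega$-closed variables to the right and to the left of $\gamma$. They are disjoint.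

Let $\omega'$ agree with $\omega$ on $I$ and suppose that $\omega'\notin\mathcal A$: there is an $\omega'$-open path $\beta$ with $\beta(0)\le0$ and $\beta(t)>k$. Let $s^*=\sup\{s:\beta(s)\le\gamma(s)\}$. No path jumps near time $0$ or $t$, so $0<s^*<t$. Both paths are constant just after $s^*$, so $\beta(s^*)>\gamma(s^*)$, and both are constant just before $s^*$, so $\beta(s^*-)\le\gamma(s^*-)$. Hence at least one of them jumps at $s^*$. If both jumped they would use the same arrow, the times $\tau_{b,i}$ being distinct, and $\beta(s^*)=\gamma(s^*)$. So exactly one jumps, by one step, and therefore $\beta(s^*-)=\gamma(s^*-)$. On $[s^*,t]$ we have $\beta>\gamma$, so all variables that $\beta$ uses there lie to the right of $\gamma$. They are open in $\omega'$, hence not in $I$, hence open in $\omega$. The path that follows $\gamma$ on $[0,s^*)$ and $\beta$ on $[s^*,t]$ is thus $\omega$-open and leads from $(0,0)$ to $(\beta(t),t)$ with $\beta(t)>k$, a contradiction. So $I$ forces $\mathcal A$, and by the mirror image of this argument $J$ forces $\mathcal B$. By (BK), $\mathbb P(\eta^{\{0\}}_t=\{k\})\le\mathbb P(\mathcal A)\mathbb P(\mathcal B)$.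 In the limit $\mathbb P(\mathcal A)\to q_t(k)$ and, by reflection, $\mathbb P(\mathcal B)\to q_t(-k)$.
\end{proof}

\section{One dimension, $\lambda>\lambda_c$}\label{sec:neg}

Throughout this section $d=1$. We prove Theorem~\ref{thm:neg}.

\subsection{The right edge}

A path from $(-\infty,0]$ to a site $\ge j\ge1$ crosses the arrows $0\to1,\dots,j-1\to j$ at increasing times. Hence $\mathbb P(r_t\ge j)\le\mathbb P(\mathrm{Poisson}(\lambda t)\ge j)$, and in particular $q_t(0)\ge e^{-\lambda t}$. Almost surely some site in $(-\infty,0]$ has no recovery in $[0,t]$. So $r_t$ is almost surely finite; let $p_t(k)=\mathbb P(r_t=k)$. We have $q_0(k)=\mathbf 1_{\{k\ge0\}}$, and $q_t(k)>0$ for $t>0$: for $k<0$ it suffices that no arrow leaves the sites $k,\dots,0$ during $[0,t]$ and that each of $k+1,\dots,0$ recovers.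

On $\{r_s=j\}$ we have $\eta_s^{(-\infty,0]}\subset(-\infty,j]$. By monotonicity and the independence of the marks after time $s$,
\begin{equation}\label{eq:conv}
q_{s+t}(m)\ge\sum_jp_s(j)\,q_t(m-j),\qquad\text{and hence}\qquad q_{s+t}(k+l)\ge q_s(k)\,q_t(l),
\end{equation}
where the second inequality keeps the terms $j\le k$ and uses $q_t(k+l-j)\ge q_t(l)$. For a random walk the first inequality would be an equality. By Fekete's lemma,
\[
\psi:=\lim_{t\to\infty}\tfrac1t\log q_t(0)=\sup_{t>0}\tfrac1t\log q_t(0)\in[-\lambda,0].
\]

\subsection{Holding two edges}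

One way to go from a singleton to a singleton is to grow to an interval of length $n$, to hold both edges for a long time while the interior survives, and to shrink again. Growing and shrinking cost constants. By (F1), survival of the interior costs a rate that vanishes as $n\to\infty$. To make the two edges and the interior independent, we ask the edges to hold even against a permanent source of infection at the boundary of the interior.

\begin{lemma}\label{lem:rho2psi}
If $\lambda>\lambda_c$, then $\rho\ge2\psi$.
\end{lemma}

\begin{proof}
Fix $T>0$ and $M,n\in\mathbb N$. Let $E$ be the event that, using only recoveries at sites $\ge-M$ and arrows between such sites, there is no open path from $([-M,0]\times\{0\})\cup(\{-M\}\times[0,T])$ to $[1,\infty)\times\{T\}$, and let $q^{(M)}=\mathbb P(E)$. If $r_T\le0$ and $E$ fails, there is a path from $\{-M\}\times[0,T]$ to $[1,\infty)$, which needs the $M+1$ arrows $-M\to-M+1,\dots,0\to1$ at increasing times. So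
\begin{equation}\label{eq:qM}
q^{(M)}\ge q_T(0)-\mathbb P(\mathrm{Poisson}(\lambda T)\ge M+1).
\end{equation}

\emph{The edges.} Let $\mathcal I=[-M,n+1+M]$. For the time slab $[jT,(j+1)T]$ let $E^R_j$ be the translate of $E$ that moves $0$ to $n+1+M$; it uses sites $\ge n+1$. Let $E^L_j$ be the reflected copy that moves $0$ to $-M$ and $-M$ to $0$; it uses sites $\le0$. On $E^R_j$ no open path leads from $\mathcal I\times\{jT\}$ to $[n+2+M,\infty)\times\{(j+1)T\}$. Indeed, such a path either stays in $[n+1,\infty)$, and then starts in $[n+1,n+1+M]$, or it is at $n+1$ when it leaves $(-\infty,n]$ for the last time and stays in $[n+1,\infty)$ afterwards; $E^R_j$ excludes both. The reflected statement holds on $E^L_j$. By induction, $\eta^{\{1,\dots,n\}}_{lT}\subset\mathcal I$ on $\bigcap_{j<l}(E^R_j\cap E^L_j)$. These $2l$ events and the process restricted to $\{1,\dots,n\}$ depend on disjoint sets of marks, and the restricted process is contained in $\eta^{\{1,\dots,n\}}$. Therefore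
\[
\mathbb P\big(\emptyset\ne\eta^{\{1,\dots,n\}}_{lT}\subset\mathcal I\big)\ge(q^{(M)})^{2l}\,\mathbb P(\tau_n>lT).
\]

\emph{The interior.} From any nonempty subset, the process on $\{1,\dots,n\}$ is full after unit time with probability at least $\delta_n:=e^{-n}(1-e^{-\lambda/n})^n$: ask for no recoveries and for the $n-1$ arrows that spread the infection from one infected site, the $i$-th step in each direction in the $i$-th subinterval of length $1/n$. Let $t_n=e^{cn}$ with $c$ from (F1), and let $n$ be so large that $\mathbb P(\tau_n>t_n)\ge\frac12$. Alternating survival for time $t_n$ and refilling in time $1$ gives $\mathbb P(\tau_n>i(t_n+1))\ge(\delta_n/2)^i$ for $i\in\mathbb N$, and so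
\[
\mathbb P(\tau_n>t)\ge\tfrac{\delta_n}2\,e^{-c_nt},\qquad c_n:=\frac{\log(2/\delta_n)}{t_n+1}.
\]
Since $\log(1/\delta_n)=O(n\log n)$ and $t_n$ grows exponentially, $c_n\to0$.

\emph{Conclusion.} By the Markov property at times $1$ and $lT+1$,
\[
A_{lT+2}(x_0,x_0)\ge A_1\big(x_0,[\{1,\dots,n\}]\big)\,(q^{(M)})^{2l}\,\tfrac{\delta_n}2e^{-c_nlT}\min_{\emptyset\ne\xi\subset\mathcal I}A_1([\xi],x_0),
\]
and the first and last factors are positive by \eqref{eq:positive}. Letting $l\to\infty$ gives $\rho\ge\frac2T\log q^{(M)}-c_n$. Now let $n\to\infty$, then $M\to\infty$ using \eqref{eq:qM}, and then $T\to\infty$.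
\end{proof}

\subsection{Consequences of R-positivity}

Let $\hat a_t(k):=e^{-\rho t}a_t(k)$, so that $\sum_k\hat a_t(k)=e^{-\rho t}A_t(x_0,x_0)$. Under R-positivity the total mass of $\hat a_t$ stays positive, while the mass at each fixed position vanishes, because the position of the infection cannot be positive recurrent.

\begin{lemma}\label{lem:escape}
Suppose that $(A_t)$ is R-positive. Then $\rho<0$, the sum $\sum_k\hat a_t(k)$ converges to a limit $\nu_0>0$ as $t\to\infty$, and $\hat a_t(k)\to0$ for each fixed $k$.
\end{lemma}

\begin{proof}
Let \eqref{eq:doob} hold with $(P_t)$ positive recurrent. Then $r=\rho$, and \eqref{eq:asymp} gives the convergence of the sum with $\nu_0=\nu(x_0)$.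

Each visit of $\eta^{\{0\}}$ to a singleton lasts a time of mean $1/(1+2\lambda)$ and ends in $\emptyset$ with probability $1/(1+2\lambda)$. So the expected number of visits is at most $1+2\lambda$ and $\int_0^\infty A_t(x_0,x_0)\,dt\le1$. If $\rho=0$, this contradicts $A_t(x_0,x_0)\to\nu_0>0$.

For nonempty finite $\xi,\zeta\subset\mathbb Z$ put $\tilde P_t(\xi,\zeta)=e^{-\rho t}h([\xi])^{-1}\,\mathbb P^\xi(\eta_t=\zeta)\,h([\zeta])$. Summing first over the $\zeta$ in each class shows that the row sums of $\tilde P_t$ are those of $P_t$, namely $1$. So $\tilde P_1$ is a translation invariant stochastic matrix with positive entries, and $\tilde P_1^{\,n}=\tilde P_n$. If it were positive recurrent, the translates of its invariant probability would be invariant too, so by uniqueness this probability would be constant on the infinite translation orbits, which is impossible. By (M1), $\hat a_n(k)=\tilde P_n(\{0\},\{k\})\to0$ along the integers. For real $t$ let $u=\lceil t\rceil-t\in[0,1)$. Then $\hat a_{\lceil t\rceil}(k)\ge\hat a_t(k)\tilde P_u(\{k\},\{k\})\ge\hat a_t(k)\,e^{-(1+2\lambda)}$, because $\rho\le0$.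 Hence $\hat a_t(k)\to0$.
\end{proof}

\subsection{Tilting}

In Section~\ref{sec:toy} the tilt $\theta$ was found from a Laplace transform. Here we look for $\theta$ with $q_t(k)\le e^{\psi t+\theta k}$ for all $t$ and $k$. Positive $k$ bound $\theta$ from below, negative $k$ bound it from above, and \eqref{eq:conv} says that the bounds are compatible.

\begin{lemma}\label{lem:tilt}
Suppose $\psi<0$. There is $\theta>0$ such that $f_t(k):=e^{-\psi t-\theta k}q_t(k)$ satisfies, for all $s,t\ge0$ and $k,l\in\mathbb Z$,
\begin{equation}\label{eq:f}
f_t(k)\le1,\qquad f_{s+t}(k+l)\ge f_s(k)f_t(l),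
\end{equation}
\begin{equation}\label{eq:Sigma}
\Sigma_t:=\sum_kf_t(k)f_t(-k)\le\sum_{m\ge0}\min\{e^{-\theta m},f_{2t}(0)\}\le\frac1{1-e^{-\theta}}.
\end{equation}
\end{lemma}

\begin{proof}
For integers $k,l\ge1$ and $s,t>0$, apply \eqref{eq:conv} to $l$ steps of type $(t,k)$ and $k$ steps of type $(s,-l)$, whose displacements add up to $0$: $l\log q_t(k)+k\log q_s(-l)\le\log q_{lt+ks}(0)\le\psi(lt+ks)$. Dividing by $kl$,
\[
\frac{\log q_t(k)-\psi t}{k}\le\frac{\psi s-\log q_s(-l)}{l}.
\]
Choose $\theta$ between the supremum of the left sides and the infimum of the right sides. Since $q_1(k)\to1$ as $k\to\infty$ and $\psi<0$, some left side is positive, so $\theta>0$. Now $f_t(k)\le1$ holds for $t>0$, $k\ne0$ by the choice of $\theta$; for $t>0$, $k=0$ because $q_t(0)\le e^{\psi t}$; and for $t=0$ because $f_0(k)=e^{-\theta k}\mathbf 1_{\{k\ge0\}}$. The second inequality in \eqref{eq:f} is the second inequality in \eqref{eq:conv}.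

Let $\pi_t(k)=e^{-\psi t-\theta k}p_t(k)$. The first inequality in \eqref{eq:conv} reads $\sum_j\pi_t(j)f_t(m-j)\le f_{2t}(m)$. From $q_t(k)=\sum_{m\ge0}p_t(k-m)$ we get $f_t(k)=\sum_{m\ge0}e^{-\theta m}\pi_t(k-m)$. Substituting $j=k-m$,
\[
\Sigma_t=\sum_{m\ge0}e^{-\theta m}\sum_j\pi_t(j)f_t(-m-j)\le\sum_{m\ge0}e^{-\theta m}f_{2t}(-m).
\]
Each term is at most $e^{-\theta m}$ by \eqref{eq:f}, and it equals $e^{-2\psi t}q_{2t}(-m)\le e^{-2\psi t}q_{2t}(0)=f_{2t}(0)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:neg}}

Suppose that $(A_t)$ is R-positive. By Lemmas~\ref{lem:rho2psi} and \ref{lem:escape}, $2\psi\le\rho<0$, so Lemma~\ref{lem:tilt} applies. By Lemma~\ref{lem:BK}(i) and $-\rho\le-2\psi$,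
\begin{equation}\label{eq:ahat}
\hat a_t(k)\le e^{-2\psi t}q_t(k)q_t(-k)=f_t(k)f_t(-k).
\end{equation}
If we knew that $f_t(0)\to0$, then \eqref{eq:Sigma} would give $\Sigma_t\to0$ and we could finish as in the model case. We do not know this, so we turn the argument around: R-positivity forces $f_t(0)$ to be bounded below, and this makes $f_t(k)$ nearly monotone in $t$, which leaves no room for the mass of $\hat a_t$ to escape to infinity.

By Lemma~\ref{lem:escape} and \eqref{eq:ahat} there is $t_0$ with $\Sigma_t\ge\nu_0/2$ for $t\ge t_0$. Choose $m_0$ with $\sum_{m>m_0}e^{-\theta m}\le\nu_0/4$. Then \eqref{eq:Sigma} gives $(m_0+1)f_{2t}(0)\ge\nu_0/4$ for $t\ge t_0$. For $u\le2t_0$ we have $f_u(0)\ge q_u(0)\ge e^{-2\lambda t_0}$. So there is $c_1>0$ with $f_u(0)\ge c_1$ for all $u\ge0$. By \eqref{eq:f}, $f_t(k)\ge f_{t-s}(0)f_s(k)\ge c_1f_s(k)$ for $0\le s\le t$ and all $k$. With \eqref{eq:ahat} and \eqref{eq:Sigma},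
\[
\sum_k\sup_{s\le t}\hat a_s(k)\le c_1^{-2}\sum_kf_t(k)f_t(-k)\le\frac{c_1^{-2}}{1-e^{-\theta}}\qquad\text{for all }t.
\]
By monotone convergence $\sum_k\sup_{s\ge0}\hat a_s(k)<\infty$. Since $\hat a_s(k)\to0$ for each $k$, dominated convergence gives $\sum_k\hat a_s(k)\to0$, which contradicts $\sum_k\hat a_s(k)\to\nu_0>0$. \qed

\begin{remark}
The hypothesis $\lambda>\lambda_c$ entered only through Lemma~\ref{lem:rho2psi}. The proof shows that $(A_t)$ is not R-positive whenever $d=1$ and $\rho\ge2\psi$. By Theorem~\ref{thm:pos}(a), $\rho<2\psi$ for $\lambda<\lambda_c$.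
\end{remark}

\section{A criterion for strong R-positivity}\label{sec:crit}

Here $d\ge1$ and $\lambda>0$ are arbitrary. The criterion reduces the construction of $h$ to the Perron--Frobenius theorem on a finite set $F$: we watch the process at multiples of a time $T$ and only when it is in $F$. The hypothesis makes the generating function of the excursions converge beyond the critical radius, and this room is used twice, to identify the Perron root and to obtain exponential moments.

\begin{proposition}\label{prop:crit}
Suppose there are $T>0$, a finite set $F\subset S$ with $x_0\in F$, and $C<\infty$, $\delta>0$ such that for all $l\ge1$ and $x,y\in F$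
\begin{equation}\label{eq:H}
\mathbb P^x\big([\eta_{lT}]=y,\ [\eta_{jT}]\in S\setminus F\text{ for }0<j<l\big)\le Ce^{(\rho-\delta)lT}.
\end{equation}
Then $(A_t)$ is strongly R-positive.
\end{proposition}

\begin{proof}
Let $\bar A=e^{-\rho T}A_T$, a matrix with positive entries. For $x\in S$, $y\in F$, $l\ge1$ let $\phi_l(x,y)$ be $e^{-\rho lT}$ times the probability in \eqref{eq:H}. Then $\phi_1(x,y)=\bar A(x,y)$ and $\phi_{l+1}(x,y)=\sum_{x'\notin F}\bar A(x,x')\phi_l(x',y)$.

\emph{Step 1: the Perron root.} For $x,y\in F$ put $\Phi_z(x,y)=\sum_{l\ge1}z^l\phi_l(x,y)$. By \eqref{eq:H} this is finite, positive and continuous for $0<z<e^{\delta T}$. Let $\beta(z)$ be its Perron root, continuous by (M3). Decomposing paths at their visits to $F$,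
\[
\sum_{l\ge0}z^l\bar A^{\,l}(x_0,x_0)=\sum_{i\ge0}\Phi_z^i(x_0,x_0),
\]
and by (M3) the right side is finite if and only if $\beta(z)<1$. By \eqref{eq:rho}, $\bar A^{\,l}(x_0,x_0)\le1$ and $\frac1l\log\bar A^{\,l}(x_0,x_0)\to0$, so the left side is finite for $z<1$ and infinite for $z>1$. Hence $\beta(z)<1$ for $z<1$ and $\beta(z)\ge1$ for $1<z<e^{\delta T}$, and by continuity $\beta(1)=1$. Let $g>0$ on $F$ satisfy $\Phi_1g=g$.

\emph{Step 2: the function $h$.} Define $h(x)=\sum_{l\ge1}\sum_{y\in F}\phi_l(x,y)g(y)>0$ for $x\in S$. Then $h=g$ on $F$. For $x\notin F$, $\phi_{l+1}(x_0,y)\ge\bar A(x_0,x)\phi_l(x,y)$ gives $h(x)\le h(x_0)/\bar A(x_0,x)<\infty$. The recursion for $\phi_l$ gives $h(x)=\sum_{y\in F}\bar A(x,y)g(y)+\sum_{x'\notin F}\bar A(x,x')h(x')$, that is, $\bar Ah=h$. So $p(x,y)=h(x)^{-1}\bar A(x,y)h(y)$ is a stochastic matrix with positive entries. For the chain with matrix $p$ started at $x$, the probability that the first visit to $F$ after time $0$ is at step $l$ and in state $y$ equals $h(x)^{-1}\phi_l(x,y)g(y)$. These numbers sum to $1$. So the finite set $F$ is visited infinitely often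 and $p$ is recurrent.

\emph{Step 3: all times.} Let $h_t=e^{-\rho t}A_th$. For $t\le T$ it is finite because $A_{T-t}(x,x)\,A_th(x)\le A_Th(x)$ and $A_{T-t}(x,x)>0$. From $\bar Ah=h$ we get $h_{t+T}=h_t$, so $h_t$ is finite for all $t$, and $\bar Ah_t=h_t$. Thus $h_t/h$ is $p$-harmonic, and (M2) gives $h_t=c_th$ with a constant $c_t$. We have $c_{s+t}=c_sc_t$ and $c_T=1$. Moreover $c_t\ge e^{-\rho t}A_t(x_0,x_0)\ge c_*:=e^{-(1+2d\lambda)T}$ for $t\in[0,T]$, and by periodicity $c_t\ge c_*$ for all $t$. Then $c_t^n=c_{nt}\ge c_*$ for all $n$ forces $c_t\ge1$, and $c_tc_{T-t}=1$ forces $c_t=1$ on $[0,T]$, hence everywhere. So $A_th=e^{\rho t}h$, and $P_t(x,y):=e^{-\rho t}h(x)^{-1}A_t(x,y)h(y)$ is a stochastic semigroup with positive entries for $t>0$.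

\emph{Step 4: $(P_t)$ belongs to a non-explosive chain.} Let $Q(x,x')$, $x,x'\in S$, be the jump rates of $[\eta_t]$ and $q(x)$ the total exit rate, including the rate of jumping to $\emptyset$. Each row of $Q$ has finitely many nonzero entries, and $Q(x,x)=0$ because every jump changes the cardinality. Decomposing at the first jump,
\[
A_t(x,y)=\mathbf 1_{\{x=y\}}e^{-q(x)t}+\int_0^te^{-q(x)s}\sum_{x'}Q(x,x')A_{t-s}(x',y)\,ds .
\]
Multiply by $e^{-\rho t}h(y)$ and sum over $y$: $h(x)=e^{-(q(x)+\rho)t}h(x)+Qh(x)\int_0^te^{-(q(x)+\rho)s}\,ds$. The derivative at $t=0$ gives $Qh(x)=(q(x)+\rho)h(x)$. So the rates $Q^h(x,x')=Q(x,x')h(x')/h(x)$ have row sums $q^h(x):=q(x)+\rho\in(0,\infty)$. Since $[\eta_t]$ is non-explosive,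
\[
A_t(x,y)=\sum_{n\ge0}\ \sum_{x=y_0,y_1,\dots,y_n=y}\ \int_{s_0+\dots+s_n=t}\ \prod_{i=1}^nQ(y_{i-1},y_i)\prod_{i=0}^ne^{-q(y_i)s_i}\,ds_0\cdots ds_{n-1}.
\]
Multiplying by $e^{-\rho t}h(y)/h(x)$ replaces $Q,q$ by $Q^h,q^h$, because the factors $h$ telescope. So $P_t(x,y)$ is the probability that the chain $X$ with rates $Q^h$ is at $y$ at time $t$ after finitely many jumps. The row sums are $1$, so $X$ is non-explosive; it is irreducible since $P_t>0$. Thus $A_t\sim P_t$.

\emph{Step 5: exponential moments.} The skeleton $(X_{lT})_{l\ge0}$ has matrix $p$. Let $H=\inf\{lT:l\ge1,\ X_{lT}=x_0\}$. For $0\le\varepsilon<\delta$ and $x,y\in F$ let $M_\varepsilon(x,y)=\Phi_{e^{\varepsilon T}}(x,y)g(y)/g(x)$ if $y\ne x_0$, $M_\varepsilon(x,x_0)=0$, and $v_\varepsilon(x)=\Phi_{e^{\varepsilon T}}(x,x_0)g(x_0)/g(x)$. Decomposing at the visits of the skeleton to $F$ gives $\mathbf E_{x_0}e^{\varepsilon H}=\sum_{i\ge0}(M_\varepsilon^iv_\varepsilon)(x_0)$. The row sums of $M_0$ are $1-v_0(x)<1$, and by continuity those of $M_\varepsilon$ are less than $1$ for small $\varepsilon>0$. So $\mathbf E_{x_0}e^{\varepsilon H}<\infty$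 for small $\varepsilon>0$.

It remains to pass from $H$ to $\sigma_{x_0}$; the point is that $H$ may occur before the first jump. Let $\varphi(x)=\mathbf E_xe^{\varepsilon H_0}$ with $H_0=\inf\{lT:l\ge0,\ X_{lT}=x_0\}$, so that $\mathbf E_{x_0}\varphi(X_T)=e^{-\varepsilon T}\mathbf E_{x_0}e^{\varepsilon H}$. Under $\mathbf P_{x_0}$ let $N=\min\{l\ge1:J_1\le lT\}$. The first skeleton visit to $x_0$ at a time $\ge NT$ comes after $J_1$, since $J_1\le NT$ and $X_{J_1}\ne x_0$, and so it bounds $\sigma_{x_0}$ from above. On $\{J_1>(l-1)T\}$ we have $X_{(l-1)T}=x_0$. By the Markov property at times $lT$ and $(l-1)T$,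
\[
\mathbf E_{x_0}e^{\varepsilon\sigma_{x_0}}\le\sum_{l\ge1}e^{\varepsilon lT}\,\mathbf E_{x_0}\big[\varphi(X_{lT});N=l\big]\le\sum_{l\ge1}e^{\varepsilon lT}e^{-q^h(x_0)(l-1)T}\,\mathbf E_{x_0}\varphi(X_T),
\]
which is finite if also $\varepsilon<q^h(x_0)$.
\end{proof}

\section{The subcritical case}\label{sec:sub}

Let $d\ge1$ and $\lambda<\lambda_c$. We prove Theorem~\ref{thm:pos}(a). Union bounds over paths produce expected numbers of infected sites, so we work with $m_t:=\mathbb E|\eta_t^{\{0\}}|=\sum_zp_t(0,z)$ and show afterwards that $m_t$ decays at the rate $\rho$.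

By additivity $m_{s+t}\le m_sm_t$, and $e^{-t}\le m_t\le e^{Kt}$. Fekete's lemma applied to $-\log m_t$ gives $\alpha:=\lim_t\frac1t\log m_t=\inf_{t>0}\frac1t\log m_t\ge-1$. Count the sites within and beyond distance $Lt$, where $L=K+1$. By (F2) and Lemma~\ref{lem:speed}(a),
\[
m_t\le(2Lt+1)^dCe^{-ct}+e^{-Lt}\,\mathbb E\,Y_t\le(2Lt+1)^dCe^{-ct}+e^{-t}.
\]
So $\alpha<0$; this is the only use of $\lambda<\lambda_c$. Put $\delta=|\alpha|/8$ and choose $C_3$ with $m_s\le C_3e^{(\alpha+\delta)s}$ for all $s\ge0$.

If the process is wide at all integer times, then next to the path $\gamma$ that leads to a given infected site there is, at each integer time, a second line of descent far away. The difficulty is that this second line may change from one time to the next. We cut time into slabs, going backwards, so that each slab contains one branch off $\gamma$. In a long slab two disjoint paths survive, which costs $e^{2\alpha\ell}$ instead of $e^{\alpha\ell}$; in a short slab two paths separate by $R/2$ quickly, which is expensive by the speed bounds.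

\begin{lemma}\label{lem:wide}
There are $R\in\mathbb N$ and $C<\infty$ such that for all integers $t\ge2$
\[
\mathbb E\big[|\eta_t^{\{0\}}|;G_t\big]\le Ce^{(\alpha-\delta)t},\qquad G_t:=\big\{\operatorname{diam}(\eta_j^{\{0\}})\ge R\text{ for }j=2,\dots,t\big\}.
\]
\end{lemma}

\begin{proof}
Write $\eta_s=\eta_s^{\{0\}}$. For sites $v,z$ and an integer $\ell\ge1$ let $\mathcal D_\ell(v,z)$ be the event that there are open paths $\gamma$ from $(v,0)$ to $(z,\ell)$ and $\beta$ from $(v,0)$ to some $(z',\ell)$ with $|z-z'|\ge R/2$ and $\gamma(s)\ne\beta(s)$ for all $s\in[1,\ell]$. Put $b_\ell=\sum_z\mathbb P(\mathcal D_\ell(0,z))$.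

\emph{Decomposition.} On $\{z_0\in\eta_t\}\cap G_t$ let $\gamma$ be an open path from $(0,0)$ to $(z_0,t)$, and put $j_1=t$. Suppose the integer $j_i\ge2$ is given. Two points of $\eta_{j_i}$ are at distance $\ge R$, so one of them, $z'$, has $|z'-\gamma(j_i)|\ge R/2$. Let $\beta$ be an open path from $(0,0)$ to $(z',j_i)$ and $u=\sup\{s\le j_i:\beta(s)=\gamma(s)\}$. No mark occurs at an integer time, so $0<u<j_i$. Both paths are constant just after and just before $u$, so $\beta(u)\ne\gamma(u)$ and $\beta(u-)=\gamma(u-)$. Thus $u$ is a jump time and not an integer. Put $j_{i+1}=\lfloor u\rfloor$ and $\ell_i=j_i-j_{i+1}\ge1$. The path that follows $\gamma$ on $[j_{i+1},u)$ and $\beta$ on $[u,j_i]$ is open, and it differs from $\gamma$ on $[u,j_i]\supset[j_{i+1}+1,j_i]$. So the time shift of $\mathcal D_{\ell_i}(\gamma(j_{i+1}),\gamma(j_i))$ to the slab $[j_{i+1},j_i]$ occurs. Stop at the first $k$ with $j_{k+1}\in\{0,1\}$. Take a union bound over $k$, over the $\ell_i$ and over the sites $\gamma(j_i)$. The slabs are independent, and summing over the sites from the top down gives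
\[
\mathbb E\big[|\eta_t|;G_t\big]\le\sum_{j\in\{0,1\}}m_j\sum_{k\ge1}\ \sum_{\ell_1+\dots+\ell_k=t-j}\ \prod_{i=1}^kb_{\ell_i}.
\]
If $\sum_{\ell\ge1}b_\ell e^{-(\alpha-\delta)\ell}\le\frac12$, then the sum over $k$ is at most $e^{(\alpha-\delta)(t-j)}\sum_{k\ge1}2^{-k}$, and the lemma follows.

\emph{Bounds on $b_\ell$.} Condition on the marks in $[0,1]$, sum over $v_1=\gamma(1)$ and $v_2=\beta(1)$, and apply Lemma~\ref{lem:BK}(ii) on $[1,\ell]$:
\[
b_\ell\le\mathbb E\sum_{v_1,v_2\in\eta_1}\ \sum_{|z-z'|\ge R/2}p_{\ell-1}(v_1,z)\,p_{\ell-1}(v_2,z').
\]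
Dropping the constraint and using $|\eta_1|\le Y_1$ gives $b_\ell\le C_2m_{\ell-1}^2\le C_2C_3^2e^{-\frac74|\alpha|(\ell-1)}$. Using instead $1\le e^{-R/2}e^{|z|+|z'|}$ and Lemma~\ref{lem:speed}(c) gives $b_\ell\le C_2e^{-R/2+2K(\ell-1)}$. Let $\ell_R=R/(8K+8)$. We have $-(\alpha-\delta)=\frac98|\alpha|\le2$. With the second bound for $\ell-1<\ell_R$, where $(2K+2)(\ell-1)\le R/4$, and the first bound otherwise,
\[
\sum_{\ell\ge1}b_\ell e^{\frac98|\alpha|\ell}\le C_2e^2(\ell_R+1)e^{-R/4}+C_2C_3^2e^2\sum_{\ell-1\ge\ell_R}e^{-\frac58|\alpha|(\ell-1)}.
\]
Both terms tend to $0$ as $R\to\infty$.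
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}(a)]
Let $F=\{x\in S:\operatorname{diam}(x)<R\}$, a finite set that contains $x_0$. For $x\in F$ and integers $t\ge0$ put $e_t(x)=\mathbb E^x[|\eta_t|;\operatorname{diam}(\eta_j)\ge R\text{ for }1\le j\le t]$. For $t\ge1$ the Markov property at time $1$ gives $A_1(x_0,x)e_t(x)\le\mathbb E[|\eta^{\{0\}}_{t+1}|;G_{t+1}]$. By Lemma~\ref{lem:wide} and \eqref{eq:positive} there is $C'$ with $e_t(x)\le C'e^{(\alpha-\delta)t}$ for all $x\in F$ and $t\ge0$.

We claim that $\rho=\alpha$. From $A_t(x_0,x_0)\le m_t$ we get $\rho\le\alpha$. For $y\in F$, $A_j(x_0,y)\le A_{j+1}(x_0,x_0)/A_1(y,x_0)\le C''e^{\rho j}$. Splitting at the last integer time $j\le t$ with $[\eta_j]\in F$,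
\[
e^{\alpha t}\le m_t=\sum_{j=0}^t\sum_{y\in F}A_j(x_0,y)\,e_{t-j}(y)\le|F|\,C'C''\,(t+1)\,e^{\max\{\rho,\alpha-\delta\}t}.
\]
For large $t$ this is impossible if $\rho<\alpha$.

With $T=1$ the probability in \eqref{eq:H} is at most $e_{l-1}(x)\le C'e^{(\rho-\delta)(l-1)}$, because $|\eta_{l-1}|\ge1$ on that event. Proposition~\ref{prop:crit} applies.
\end{proof}

\section{The supercritical case, $d\ge2$}\label{sec:super}

Let $\lambda>\lambda_c$. We need a function $V$ on $S$ that contracts under $A_T$ outside a finite set at a rate better than $\rho$. A wide set has many points, or it has few points far apart. For many points we construct a function $u$ whose contraction factor tends to $0$ with the number of points (Sections~\ref{sec:tube}--\ref{sec:u}). Few points far apart split into two independent groups, each of which pays the rate $\rho$ (Section~\ref{sec:two}).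

The model case suggests the form of $u$. There the extinction probability from width $n$ is $w(n)=\lambda^{-n}$, which is harmonic, and the generator maps $\sqrt w$ to $-2(\sqrt\lambda-1)^2\sqrt w$. So the square root of the extinction probability contracts strictly, at a rate that comes from the edges and does not improve with $n$. We prove such a contraction for the contact process in a tube and multiply over tubes. The hypothesis $d\ge2$ is used only in Lemma~\ref{lem:u}.

\subsection{Extinction in a tube}\label{sec:tube}

For $k\in\mathbb N$ let $\mathbb T=\mathbb Z\times\{0,\dots,k-1\}^{d-1}$, with slices $s_l=\{l\}\times\{0,\dots,k-1\}^{d-1}$. The \emph{tube process} $\zeta_t$ uses only recoveries in $\mathbb T$ and arrows between sites of $\mathbb T$.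

\begin{lemma}\label{lem:tube}
There are $k\in\mathbb N$ and $C,c>0$ such that the tube process started from $s_1\cup\dots\cup s_n$ dies out with probability at most $Ce^{-cn}$, for all $n\ge1$.
\end{lemma}

\begin{proof}
We compare with an oriented percolation of blocks and use a contour argument. Fix $\varepsilon>0$ with $3(2\varepsilon)^{1/32}\le e^{-1}$ and take $n_0,a,b$ from (F3). Let $k=10a+1$ and translate the tube to $\mathbb Z\times[-5a,5a]^{d-1}$. By reflection, (F3) also holds with $[-3a,-a]$ in place of $[a,3a]$. Say that $(v,s)$ \emph{leads to} $(v',s')$ \emph{in} $\Xi$ if every point of $(v'+[-n_0,n_0]^d)\times\{s'\}$ is reached from $(v+[-n_0,n_0]^d)\times\{s\}$ by an open path inside $\Xi$. A \emph{cell} is a pair $(i,j)\in\mathbb Z^2$ with $i+j$ even; $j$ is its row. For $j\ge0$ define the block and the box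
\begin{align*}
B_{ij}&=(2ai+[-a,a])\times[-a,a]^{d-1}\times[5bj,5bj+b],\\
\Xi_{ij}&=(2ai+[-5a,5a])\times[-5a,5a]^{d-1}\times[5bj,5bj+6b].
\end{align*}
By (F3), each point of $B_{ij}$ leads in $\Xi_{ij}$ to some point of $B_{i+1,j+1}$ with probability at least $1-\varepsilon$, and the same holds for $B_{i-1,j+1}$.

\emph{Wet and bad cells.} Let $N\ge2$. In row $0$ the wet cells are $(0,0),(2,0),\dots,(2N-2,0)$, and the seed of $(i,0)$ is $((2ai,0,\dots,0),0)$. Recursively, $(i,j+1)$ is \emph{wet} if for some wet cell $(i',j)$ with $i'=i\pm1$ the seed of $(i',j)$ leads in $\Xi_{i'j}$ to a point of $B_{i,j+1}$. Among these points take the earliest time $T_{i,j+1}$, which is attained because the set reached inside a box is right-continuous and piecewise constant in time, and then the first site in a fixed order; this point is the \emph{seed} of $(i,j+1)$. Put $T_{ij}=\infty$ if $(i,j)$ is not wet. Let $\mathcal F_t$ be generated by the marks up to time $t$. The wet cells of row $j-1$ and their seeds are determined by time $5b(j-1)+b\le5bj$, so $T_{ij}\ge5bj$ is a stopping time. A wet cell $(i,j)$ is \emph{bad}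 if its seed leads in $\Xi_{ij}$ to no point of $B_{i+1,j+1}$, or to no point of $B_{i-1,j+1}$. A wet cell with an upper neighbor $(i\pm1,j+1)$ that is not wet is bad.

By the strong Markov property at $T_{ij}$ and (F3), $\mathbb P((i,j)\text{ bad}\mid\mathcal F_{5bj})\le2\varepsilon$. Given $\mathcal F_{5bj}$, the event that $(i,j)$ is bad depends only on the marks after time $5bj$ in $\Xi_{i-1,j-1}\cup\Xi_{i+1,j-1}\cup\Xi_{ij}$, whose first coordinates lie in $2ai+[-7a,7a]$. For values of $i$ that differ by at least $8$ these ranges are disjoint, so the events are conditionally independent. The event is measurable for $\mathcal F_{5bj+6b}\subset\mathcal F_{5b(j+2)}$. Now let $\mathcal S$ be a finite set of cells with the same value of $i$ modulo $8$. As $i+j$ is even, two of them lie in rows that differ by at least $2$, or in the same row with $|i-i'|\ge8$. Conditioning on $\mathcal F_{5bj}$ for the rows $j$ that meet $\mathcal S$, from the top row down, we get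
\begin{equation}\label{eq:bad}
\mathbb P(\text{all cells of }\mathcal S\text{ are bad})\le(2\varepsilon)^{|\mathcal S|}.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \i/\j in {0/0,2/0,4/0,1/1,5/1,2/2,4/2,3/3}
  \filldraw[fill=gray!40,draw=gray] (\i-1,\j)--(\i,\j+1)--(\i+1,\j)--(\i,\j-1)--cycle;
\foreach \i in {1,3}
  \filldraw[fill=gray!12,draw=gray] (\i-1,-1)--(\i,0)--(\i+1,-1)--(\i,-2)--cycle;
\draw[very thick] (-1,0)--(3,4)--(6,1);
\draw[very thick,dashed] (6,1)--(3,-2)--(2,-1)--(1,-2)--(-1,0);
\foreach \i/\j in {0/0,1/1,2/2,3/3,4/2,5/1}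
  \node at (\i,\j) {$\times$};
\foreach \j in {-1,0,1,2,3}
  \node at (-2.4,\j) {\small $j=\j$};
\end{tikzpicture}
\caption{A finite set of wet cells (dark) grown from $N=3$ wet cells in row $j=0$, the two auxiliary cells in row $-1$ (light), and one enclosed cell that is not wet (white). The circuit around their union has seven upper edges (solid) and seven lower edges (dashed). Each cell just below an upper edge (marked $\times$) is wet and has an upper neighbor that is not wet, so it is bad.}\label{fig:contour}
\end{figure}

\emph{The contour.} View the cells as the faces of a rotated square lattice, in which $(i,j)$ shares an edge with each of $(i\pm1,j\pm1)$; see Figure~\ref{fig:contour}. Suppose the set $\mathcal W$ of wet cells is finite, and let $\mathcal R=\mathcal W\cup\{(1,-1),(3,-1),\dots,(2N-3,-1)\}$. The added cells connect the wet cells of row $0$, and every other wet cell has a wet neighbor in the row below, so $\mathcal R$ is edge-connected. Let $\mathcal O$ be the infinite edge-connected component of the complement of $\mathcal R$, let $\hat{\mathcal R}$ be the complement of $\mathcal O$,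 and let $\Gamma$ be the set of edges between $\hat{\mathcal R}$ and $\mathcal O$. The set $\hat{\mathcal R}$ is finite, and it is edge-connected because each finite component of the complement of $\mathcal R$ borders on $\mathcal R$. By planar duality, the edges between a finite edge-connected set of faces and its edge-connected complement form one simple closed circuit, and $\hat{\mathcal R}$ is its interior. Let $n'=|\Gamma|$. We note three facts.
\begin{enumerate}
\item[(1)] $\Gamma$ contains the edge between $(1,-1)$ and $(0,-2)$, since the cells with $j\le-2$ form an infinite connected set outside $\mathcal R$. So for given $n'$ there are at most $3^{n'}$ possible circuits: walk along $\Gamma$ from this edge, with at most three choices at each step.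
\item[(2)] Call an edge of $\Gamma$ \emph{upper} if its cell in $\hat{\mathcal R}$ is the lower of its two cells. Every edge separates two consecutive cells of exactly one diagonal line $\{(i+m,j+m)\}_m$ or $\{(i-m,j+m)\}_m$. Going up along such a line one enters the finite set $\hat{\mathcal R}$ as often as one leaves it. So exactly $n'/2$ edges are upper. The $N$ wet cells of row $0$ lie on $2N$ different diagonal lines, each of which carries an upper edge. Hence $n'\ge4N$.
\item[(3)] A cell of $\hat{\mathcal R}$ adjacent to $\mathcal O$ belongs to $\mathcal R$, for otherwise it would belong to $\mathcal O$. The cells of $\mathcal R$ in row $-1$ have both upper neighbors in $\mathcal R$. So the cell below an upper edge is wet, the cell above it is not wet, and the cell below is bad.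
\end{enumerate}
A cell lies below at most two upper edges. So a given circuit of length $n'$ determines at least $n'/4$ cells that must be bad, at least $n'/32$ of which have the same $i$ modulo $8$. By \eqref{eq:bad},
\[
\mathbb P(\mathcal W\text{ finite})\le\sum_{n'\ge4N}3^{n'}(2\varepsilon)^{n'/32}\le\sum_{n'\ge4N}e^{-n'}\le2e^{-4N}.
\]
Each row has finitely many wet cells, so if $\mathcal W$ is infinite there are wet cells in arbitrarily high rows. Concatenating paths, the tube process started from any set that contains the cubes around the seeds of row $0$ then survives. The first coordinates of these cubes lie in $[-n_0,4a(N-1)+n_0]$, which has at most $4aN$ points. For $n\ge8a$ take $N=\lfloor n/(4a)\rfloor$; the extinction probability from $n$ consecutive slices is at most $2e^{4-n/a}$. The lemma holds with $c=1/a$ and $C=e^8$.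
\end{proof}

\subsection{Log-supermodularity of the extinction probability}

Fix $k$ as in Lemma~\ref{lem:tube}. For finite $\xi\subset\mathbb T$ let $w(\xi)$ be the probability that the tube process started from $\xi$ dies out. Then $w(\emptyset)=1$, $w$ is decreasing in $\xi$, and $\mathbb E^\xi w(\zeta_1)=w(\xi)$ by the Markov property. Lemma~\ref{lem:tube} concerns full slices only. We need to know that adding a slice in front of an arbitrary set $\xi$ lowers $w(\xi)$ by a fixed factor, and the following inequality transfers this from full slices to arbitrary sets.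

\begin{lemma}[cf.\ \cite{BFKL}]\label{lem:lsm}
For finite $\xi,\xi'\subset\mathbb T$, $w(\xi\cup\xi')\,w(\xi\cap\xi')\ge w(\xi)\,w(\xi')$.
\end{lemma}

\begin{proof}
It suffices to prove the inequality for the probability of being extinct at time $t$ for the process restricted to a finite set $\mathsf V\supset\xi\cup\xi'$; then let $\mathsf V\uparrow\mathbb T$ and $t\to\infty$. Split $[0,t]$ into $N$ equal intervals and, in each, first add all sites to which an arrow points from a currently infected site and then remove all sites with a recovery mark. If no interval contains two marks, an event of probability tending to $1$, this reproduces the process at time $t$. Each of the $2N$ independent steps has the form $\xi\mapsto\bigcup_{v\in\xi}\varphi_v$ with independent random sets $\varphi_v\subset\mathsf V$: in an arrow step $\varphi_v$ consists of $v$ and the heads of the arrows from $v$, and in a recovery step $\varphi_v$ is $\{v\}$ or $\emptyset$. In both cases the law $\mu_v$ of $\varphi_v$ is a product measure on the subsets of $\mathsf V$, so $\mu_v(a)\mu_v(a')=\mu_v(a\cup a')\mu_v(a\cap a')$.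

Call a function $f\ge0$ on the subsets of $\mathsf V$ \emph{admissible} if it is decreasing and $f(\xi)f(\xi')\le f(\xi\cup\xi')f(\xi\cap\xi')$. The indicator of $\emptyset$ is admissible. We show that if $f$ is admissible then so is $f'(\xi)=\mathbb E\,f(\bigcup_{v\in\xi}\varphi_v)$; applying this $2N$ times, from the last step to the first, proves the lemma. The function $f'$ is decreasing because $f$ is. Let $\omega=(\omega_v)_{v\in\mathsf V}$ range over families of subsets of $\mathsf V$, which we identify with subsets of $\mathsf V\times\mathsf V$. Put $U(\omega)=\bigcup_v\omega_v$ and $\mu_\xi(\omega)=\prod_{v\in\xi}\mu_v(\omega_v)\prod_{v\notin\xi}\mathbf 1_{\{\omega_v=\emptyset\}}$, so that $f'(\xi)=\sum_\omega\mu_\xi(\omega)f(U(\omega))$. We claim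
\[
\mu_\xi(\omega)\,\mu_{\xi'}(\omega')\le\mu_{\xi\cup\xi'}(\omega\cup\omega')\,\mu_{\xi\cap\xi'}(\omega\cap\omega').
\]
Compare the factors for each $v$. For $v\in\xi\cap\xi'$ they are equal by the product property. For $v\in\xi\setminus\xi'$ the left factor vanishes unless $\omega'_v=\emptyset$, and then both equal $\mu_v(\omega_v)$; the case $v\in\xi'\setminus\xi$ is the same with the roles exchanged. For $v\notin\xi\cup\xi'$ the left factor vanishes unless $\omega_v=\omega'_v=\emptyset$, and then both are $1$. Further, $U(\omega\cup\omega')=U(\omega)\cup U(\omega')$ and $U(\omega\cap\omega')\subset U(\omega)\cap U(\omega')$, so admissibility gives $f(U(\omega))f(U(\omega'))\le f(U(\omega\cup\omega'))f(U(\omega\cap\omega'))$; here the monotonicity of $f$ is needed. Multiplying the two inequalities and applying (AD) yields $f'(\xi)f'(\xi')\le f'(\xi\cup\xi')f'(\xi\cap\xi')$.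
\end{proof}

Let $w_*=1/(1+2d\lambda)$. A single site recovers before it infects with probability at least $w_*$, and Lemma~\ref{lem:lsm} gives $w(\xi\cup\xi')\ge w(\xi)w(\xi')$ for disjoint sets. Hence
\begin{equation}\label{eq:wlower}
w(\xi)\ge w_*^{|\xi|}.
\end{equation}
If $\xi\subset\xi'$ and $s\cap\xi'=\emptyset$, the lemma applied to $\xi\cup s$ and $\xi'$ gives
\begin{equation}\label{eq:ratio}
w(\xi\cup s)/w(\xi)\le w(\xi'\cup s)/w(\xi').
\end{equation}
Let $W_n=w(s_1\cup\dots\cup s_n)$, $W_0=1$. Taking $\xi=s_2\cup\dots\cup s_{n+1}$, $\xi'=s_1\cup\xi$, $s=s_{n+2}$ in \eqref{eq:ratio} shows that $W_{n+1}/W_n$ is nondecreasing in $n$. Its limit $\kappa$ equals $\lim W_n^{1/n}$, so $\kappa\le e^{-c}<1$ by Lemma~\ref{lem:tube}. If $\xi$ is finite, possibly empty, with all first coordinates $\le m$, enlarge it to $\xi'=s_{-M}\cup\dots\cup s_m$ in \eqref{eq:ratio}: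
\begin{equation}\label{eq:front}
w(\xi\cup s_{m+1})\le\kappa\,w(\xi).
\end{equation}

\subsection{The square root contracts}

Since $w$ is harmonic, Jensen's inequality gives $\mathbb E^\xi\sqrt{w(\zeta_1)}\le\sqrt{w(\xi)}$. The inequality is strict by a uniform amount, because $w(\zeta_1)$ fluctuates by a fixed factor according to whether the slice in front of $\xi$ gets infected.

\begin{lemma}\label{lem:sqrt}
There is $\vartheta\in(0,1)$ with $\mathbb E^\xi\big[w(\zeta_1)^{1/2}\big]\le\vartheta\,w(\xi)^{1/2}$ for all finite nonempty $\xi\subset\mathbb T$.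
\end{lemma}

\begin{proof}
Let $Z=w(\zeta_1)/w(\xi)$. Since $\mathbb E^\xi Z=1$, expanding the square gives $\mathbb E^\xi\sqrt Z=1-\frac12\mathbb E^\xi(1-\sqrt Z)^2$. Let $m$ be the largest first coordinate in $\xi$ and $v\in\xi\cap s_m$. Let $\mathcal G$ be generated by the recoveries at sites with first coordinate $\le m$ and the arrows between such sites, and let $\chi$ be the set infected at time $1$ when only these marks are used. Let $G\in\mathcal G$ be the event that $v$ has no recovery in $[0,\frac14]$. Consider two disjoint events, both independent of $\mathcal G$.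
\begin{itemize}
\item $E_1$: there is no arrow from $s_m$ to $s_{m+1}$ in $[0,1]$. It has probability $p_1=e^{-\lambda k^{d-1}}$, and on $E_1$ we have $\zeta_1=\chi$.
\item $E_2$: there is an arrow $v\to v+e_1$ in $[0,\frac14]$; arrows inside $s_{m+1}$ during $[\frac14,1]$ spread the infection from $v+e_1$ over $s_{m+1}$; and during $[0,1]$ there is no recovery in $s_{m+1}$ and no arrow from $s_{m+1}$ to $s_m$ or $s_{m+2}$. Its probability is at least some $p_2>0$ that depends only on $d,k,\lambda$, and on $E_2\cap G$ we have $\zeta_1=\chi\cup s_{m+1}$.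
\end{itemize}
Let $z_1=\sqrt{w(\chi)/w(\xi)}>0$ and $z_2=\sqrt{w(\chi\cup s_{m+1})/w(\xi)}$. By \eqref{eq:front}, $z_2\le\sqrt\kappa\,z_1$. Put $c_0=(1-\sqrt\kappa)/(1+\sqrt\kappa)$. If $|1-z_1|<c_0$ and $|1-z_2|<c_0$, then $z_2/z_1>(1-c_0)/(1+c_0)=\sqrt\kappa$, which is false. So $(1-z_1)^2+(1-z_2)^2\ge c_0^2$, and conditioning on $\mathcal G$,
\[
\mathbb E^\xi(1-\sqrt Z)^2\ge\mathbb E\big[p_1(1-z_1)^2+p_2(1-z_2)^2;G\big]\ge e^{-1/4}\min\{p_1,p_2\}\,c_0^2.
\]
Take $\vartheta=1-\frac12e^{-1/4}\min\{p_1,p_2\}c_0^2$.
\end{proof}

\subsection{A Lyapunov function for large sets}\label{sec:u}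

\begin{lemma}\label{lem:u}
Let $d\ge2$ and $\vartheta_m:=\vartheta^{\sqrt{m/k^d}}$, so that $\vartheta_m\to0$ as $m\to\infty$. There is a translation invariant function $u$ on the finite subsets of $\mathbb Z^d$ such that $w_*^{|\xi|/2}\le u(\xi)\le1$ and
\begin{equation}\label{eq:u}
\mathbb E^\xi\big[u(\eta_1);\eta_1\ne\emptyset\big]\le\begin{cases}\vartheta\,u(\xi)&\text{for all }\xi\ne\emptyset,\\ \vartheta_m\,u(\xi)&\text{if }|\xi|>m.\end{cases}
\end{equation}
Moreover $\rho<0$.
\end{lemma}

\begin{proof}
The translates of $\mathbb T$ by $k\mathbb Z^d$ partition $\mathbb Z^d$ into tubes $\ell$ in direction $e_1$, each identified with $\mathbb T$. Let $u_1(\xi)=\prod_\ell w(\xi\cap\ell)^{1/2}$ and let $N_1(\xi)$ be the number of tubes that meet $\xi$. Using only arrows inside tubes gives independent tube processes $\zeta^\ell_t\subset\eta_t\cap\ell$ started from $\xi\cap\ell$. As $w$ is decreasing, Lemma~\ref{lem:sqrt} gives $\mathbb E^\xi u_1(\eta_1)\le\prod_\ell\mathbb E\,w(\zeta_1^\ell)^{1/2}\le\vartheta^{N_1(\xi)}u_1(\xi)$. A large set may lie in a single tube, so we add a second direction. Define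 $u_2,N_2$ by exchanging the first two coordinates, and let $\bar u=(u_1u_2)^{1/2}$. By the Cauchy--Schwarz inequality,
\[
\mathbb E^\xi\,\bar u(\eta_1)\le\big(\mathbb E^\xi u_1(\eta_1)\,\mathbb E^\xi u_2(\eta_1)\big)^{1/2}\le\vartheta^{(N_1(\xi)+N_2(\xi))/2}\,\bar u(\xi).
\]
A tube in direction $e_1$ and a tube in direction $e_2$ share at most $k^d$ sites, since together they confine every coordinate to $k$ values. So $|\xi|\le k^dN_1N_2$ and $(N_1+N_2)/2\ge\sqrt{N_1N_2}\ge\sqrt{|\xi|/k^d}$; also $(N_1+N_2)/2\ge1$ for $\xi\ne\emptyset$. Thus $\bar u$ satisfies \eqref{eq:u}, and $w_*^{|\xi|/2}\le\bar u(\xi)\le1$ by \eqref{eq:wlower}. The function $\bar u$ is invariant under $k\mathbb Z^d$, so $u(\xi):=k^{-d}\sum_{v\in\{0,\dots,k-1\}^d}\bar u(\xi+v)$ is invariant under $\mathbb Z^d$, and it inherits all bounds. Finally, iterating the first line of \eqref{eq:u}, $u(x_0)A_t(x_0,x_0)\le\mathbb E^{x_0}[u(\eta_t);\eta_t\ne\emptyset]\le\vartheta^tu(x_0)$ for integers $t$, so $\rho\le\log\vartheta<0$.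
\end{proof}

For $d=1$ there is one tube, and the argument gives only the first line of \eqref{eq:u}. The remaining steps do not use the dimension, so by Theorem~\ref{thm:neg} no function with all the properties in Lemma~\ref{lem:u} exists for $d=1$.

\subsection{Small sets and two estimates}\label{sec:two}

We first compare sets of bounded size with singletons. For $m\ge1$, $0<|\xi|\le m$ and $s\ge0$,
\begin{equation}\label{eq:small}
\mathbb P^\xi(0<|\eta_s|\le m)\le C_me^{\rho s},\qquad C_m:=m\,e\,(1-e^{-1})^{-(m-1)}e^{2d\lambda m}.
\end{equation}
Indeed, a set with between $1$ and $m$ points is a singleton one time unit later with probability at least $m/C_m$: no arrow leaves its points, one given point does not recover and the others do. If $|\eta^\xi_{s+1}|=1$, then by additivity $|\eta^{\{v\}}_{s+1}|=1$ for some $v\in\xi$. So $\mathbb P^\xi(0<|\eta_s|\le m)\cdot m/C_m\le mA_{s+1}(x_0,x_0)\cdot\frac1m\cdot m\le m\,e^{\rho s}$ by \eqref{eq:rho}, which gives the bound $C_me^{\rho s}$.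

The next lemma says that over a long time $T$ the function $u$ contracts almost at the rate $\rho$, and at a rate close to $2\rho$ if the process is asked to end wide. The exponents $\frac34$ and $\frac32$ leave the room that the last step needs.

\begin{lemma}\label{lem:two}
Let $d\ge2$. For every sufficiently large integer $T$ there is $R\in\mathbb N$ such that for all $x\in S$
\begin{align}
\mathbb E^x\big[u(\eta_T);\eta_T\ne\emptyset\big]&\le e^{\frac34\rho T}u(x),\label{eq:est1}\\
\mathbb E^x\big[u(\eta_T);\operatorname{diam}(\eta_T)\ge R\big]&\le e^{\frac32\rho T}u(x).\label{eq:est2}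
\end{align}
\end{lemma}

\begin{proof}
Fix $m$ with $2\vartheta_m^{1/8}\le e^{2\rho}$. Call $j\in\{0,\dots,T-1\}$ a \emph{large} time if $|\eta_j|>m$ and a \emph{small} time if $0<|\eta_j|\le m$. On $\{\eta_T\ne\emptyset\}$ every $j$ is large or small.

\emph{Many large times.} Fix one of the $2^T$ patterns of large and small times. Applying \eqref{eq:u} at times $T-1,\dots,0$ yields a factor $\vartheta_m$ at each large time and a factor $\le1$ at each small time. So the paths with at least $T/8$ large times contribute at most $2^T\vartheta_m^{T/8}u(x)\le e^{2\rho T}u(x)$ to either expectation.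

\emph{Few large times.} Otherwise let $i\le j$ be the first and the last small time. The $i+(T-1-j)$ times before $i$ and after $j$ are large, so $s:=j-i\ge\frac78T-1$. There are at most $T^2$ such pairs $(i,j)$. We bound $u(\eta_T)\le1$ and recover the factor $u(x)$ at time $i$: by the lower bound on $u$ and \eqref{eq:u},
\begin{equation}\label{eq:enter}
\mathbb P^x(0<|\eta_i|\le m)\le w_*^{-m/2}\,\mathbb E^x\big[u(\eta_i);\eta_i\ne\emptyset\big]\le w_*^{-m/2}u(x).
\end{equation}
By the Markov property at time $i$, \eqref{eq:small} and $\rho<0$, the left side of \eqref{eq:est1} is at most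
\[
\big(e^{2\rho T}+T^2w_*^{-m/2}C_me^{\rho(\frac78T-1)}\big)u(x),
\]
and \eqref{eq:est1} holds for large $T$ because $\frac78>\frac34$.

For \eqref{eq:est2} let $R=(m+1)D$ with $D\in\mathbb N$ to be chosen. For $0<|\xi|\le m$ we bound $\mathbb P^\xi(0<|\eta_s|\le m,\ \operatorname{diam}(\eta_{T-i})\ge R)$; note that $s\le T-i\le T$. By Lemma~\ref{lem:speed}(b), outside an event of probability at most $me^{KT-D/4}$ no open path from $\xi\times\{0\}$ moves farther than $D/4$ from its starting point during $[0,T]$. Then two points of $\eta_{T-i}$ at distance $\ge R$ have ancestors $v,v'\in\xi$ with $|v-v'|\ge R-D/2>mD$. Join two points of $\xi$ if their distance is at most $D$. Points in the same component are at distance at most $(m-1)D$, so $v'$ is not in the component $\xi_1$ of $v$. With $\xi_2=\xi\setminus\xi_1$ we have a partition of $\xi$ into nonempty sets at distance $>D$, and for $l=1,2$ the following event $H_l$ occurs: no open path from $\xi_l\times\{0\}$ moves farther than $D/4$ from its starting point during $[0,s]$, and $0<|\eta_s^{\xi_l}|\le m$. Here $\eta_s^{\xi_l}$ is nonempty because $v$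 and $v'$ have descendants at time $T-i\ge s$, and it is contained in $\eta_s^\xi$. The event $H_l$ depends only on the recoveries at, and the arrows from, sites within distance $D/4$ of $\xi_l$: the first condition is decided by these marks, since a path leaves the ball around its starting point along an arrow from that ball, and under the first condition they determine $\eta_s^{\xi_l}$. The two neighborhoods are disjoint, so $\mathbb P(H_1\cap H_2)\le C_m^2e^{2\rho s}$ by \eqref{eq:small}. There are at most $2^m$ partitions. With \eqref{eq:enter}, the left side of \eqref{eq:est2} is at most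
\[
\Big(e^{2\rho T}+T^2w_*^{-m/2}\big[2^mC_m^2e^{2\rho(\frac78T-1)}+me^{KT-D/4}\big]\Big)u(x).
\]
Given $T$, choose $D$ with $me^{KT-D/4}\le e^{2\rho T}$. Since $\frac74>\frac32$, \eqref{eq:est2} holds for all $T$ beyond a threshold that depends only on $m$, $d$ and $\lambda$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:pos}(b)}

The function $u$ alone contracts at the rate $\frac34\rho$, which is not better than $\rho$. We raise it outside $F$ by a factor $B$: a step from outside $F$ into $F$ then gains the factor $1/B$, and a step from outside $F$ to outside $F$ is covered by \eqref{eq:est2}.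

Fix an integer $T$ so large that Lemma~\ref{lem:two} applies and $2e^{\frac54\rho T}\le e^{\frac98\rho T}$, and let $R$ be as in that lemma. Let $F=\{x\in S:\operatorname{diam}(x)<R\}$, which is finite and contains $x_0$. Put $B=e^{|\rho|T/2}$, $\delta=|\rho|/8$, and $V=u$ on $F$, $V=Bu$ on $S\setminus F$, so that $0<V\le B$. For $x\notin F$ we have $u(x)=e^{\rho T/2}V(x)$, and \eqref{eq:est1}, \eqref{eq:est2} give
\[
A_TV(x)\le\big(e^{\frac34\rho T}+Be^{\frac32\rho T}\big)u(x)=\big(e^{\frac54\rho T}+e^{\frac32\rho T}\big)V(x)\le e^{\frac98\rho T}V(x)=e^{(\rho-\delta)T}V(x).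
\]
Let $x,y\in F$ and $l\ge1$. Applying this bound at the times $(l-1)T,\dots,T$, and $V\le B$ at time $T$, the probability in \eqref{eq:H} is at most
\[
V(y)^{-1}\,\mathbb E^x\big[V([\eta_{lT}]);\ \eta_{lT}\ne\emptyset,\ [\eta_{jT}]\in S\setminus F\text{ for }0<j<l\big]\le V(y)^{-1}Be^{(\rho-\delta)(l-1)T}.
\]
As $F$ is finite, \eqref{eq:H} holds, and Proposition~\ref{prop:crit} shows that $(A_t)$ is strongly R-positive. \qed

\begin{thebibliography}{99}

\bibitem{Talk} \emph{A Fresh Look At R-Positivity}, \texttt{http://staff.utia.cas.cz/swart/present/Freiburg18.pdf}.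

\bibitem{BFKL} Belitsky, Ferrari, Konno and Liggett (1997).

\bibitem{BK} van den Berg and Kesten, J.\ Appl.\ Probab.\ 22 (1985), 556.

\bibitem{BG90} Bezuidenhout and Grimmett, Ann.\ Probab.\ 18 (1990), 1462.

\bibitem{BG91} Bezuidenhout and Grimmett, Ann.\ Probab.\ 19 (1991), 984.

\bibitem{DL} Durrett and Liu, Ann.\ Probab.\ 16 (1988), 1158.

\bibitem{DS} Durrett and Schonmann, Ann.\ Probab.\ 16 (1988), 1570.

\bibitem{Lig} Liggett, \emph{Stochastic Interacting Systems} (1999).

\bibitem{SS} Sturm and Swart (2014).

\end{thebibliography}
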